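\title{Nil quotients of the augmentation ideal of the Gupta--Sidki $3$-group}

\begin{abstract}
Let $G$ be the Burnside $3$-group of Gupta and Sidki and let $k$ be a field of characteristic $3$. We prove that there is no ideal $I$ inside the augmentation ideal $\omega(G)$ of $k[G]$ such that $\omega(G)/I$ is nil and $G$ embeds in $k[G]/I$. More strongly, over any field, if $G$ embeds in $k[G]/I$, then $\omega(G)/I$ is not a Jacobson radical ring. In characteristic $3$ the proof has two parts. An ideal with these properties must annihilate the permutation modules on all levels of the ternary tree on which $G$ acts, and modulo the common annihilator of these modules an explicit element $\theta\in\omega(G)$ is not nilpotent and $1-\theta$ is not invertible.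
\end{abstract}

\section{Introduction}

\subsection{The group and the question}

Let $\mathcal T$ be the ternary rooted tree: its vertices are the finite words over $\{0,1,2\}$, its root is the empty word, and each word $w$ is joined to $w0$, $w1$, $w2$. We read letters as elements of $\mathbb Z/3$ and write $T_n$ for the set of words of length $n$. Automorphisms of $\mathcal T$ fix the root and act on the left. For automorphisms $x_0,x_1,x_2$ we denote by $(x_0,x_1,x_2)$ the automorphism $iw\mapsto i\,x_i(w)$, which fixes the first letter and acts as $x_i$ on the subtree rooted at $i$; such triples multiply coordinatewise. Define $\sigma$ and $\gamma$ by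
\[
\sigma(iw)=(i+1)w,\qquad \gamma=(\sigma,\sigma^{-1},\gamma).
\]
Unwinding the recursion, $\gamma$ fixes the words $2^n$ and sends $2^n0w$ to $2^n0\,\sigma(w)$ and $2^n1w$ to $2^n1\,\sigma^{-1}(w)$. In particular $\sigma^3=\gamma^3=1$. The group $G=\langle\sigma,\gamma\rangle$ is the Burnside $3$-group of Gupta and Sidki. It is an infinite, finitely generated, residually finite, just-infinite $3$-group, and we take these properties as given. Here \emph{$3$-group} means that the order of every element is a power of $3$, and \emph{just-infinite} means that every nontrivial normal subgroup has finite index.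

Let $k$ be a field and $\Gamma$ a group. The \emph{augmentation ideal} $\omega(\Gamma)$ is the kernel of the algebra map $k[\Gamma]\to k$ that sends every $g\in\Gamma$ to $1$; it is spanned by the set $1-\Gamma=\{1-g:g\in\Gamma\}$. Ideals are two-sided algebra ideals. Since $k[\Gamma]=k+\omega(\Gamma)$, a subspace of $\omega(\Gamma)$ is an ideal of the ring $\omega(\Gamma)$ exactly when it is an ideal of $k[\Gamma]$. We call an ideal $I$ \emph{faithful} if
\[
I\subseteq\omega(\Gamma)\qquad\text{and}\qquad I\cap(1-\Gamma)=(0).
\]
As $g-h=g(1-g^{-1}h)$, the second condition says that $\Gamma$ embeds in the unit group of $k[\Gamma]/I$. A ring is \emph{nil} if each of its elements is nilpotent. The following question is posed in \cite{RT}.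

\medskip
\noindent\emph{Let $k$ have characteristic $3$. Is there a faithful ideal $I$ of $k[G]$ such that $\omega(G)/I$ is nil?}
\medskip

The question asks whether $G$ can be realized inside a nil algebra. If $N$ is a nil $k$-algebra without unit, then $1+N$ is a subgroup of the unit group of the unital hull $k\oplus N$. A faithful ideal $I$ with $\omega(\Gamma)/I$ nil embeds $\Gamma$ in $1+\omega(\Gamma)/I$. Conversely, if $\Gamma\subseteq 1+N$, then the natural map $k[\Gamma]\to k\oplus N$ sends $\omega(\Gamma)$ into $N$, so its kernel is a faithful ideal with nil quotient. In characteristic $p>0$ the identity $(1+x)^{p^a}=1+x^{p^a}$ shows that $1+N$ is a $p$-group, so only $p$-groups can be realized.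

Two families of $p$-groups can be realized. If $\Gamma$ is a finite $p$-group, then $\omega(\Gamma)$ is nilpotent and $I=0$ works; this follows by induction on $|\Gamma|$, since for a central element $z$ of order $p$ the ideal $(1-z)k[\Gamma]$ is nilpotent with quotient $k[\Gamma/\langle z\rangle]$. The Golod groups are realized by construction: if $N$ is nil and generated by $x_1,\dots,x_d$, and $\Gamma=\langle 1+x_1,\dots,1+x_d\rangle$, then $\omega(\Gamma)$ maps onto $N$, and the kernel $I$ is faithful with $\omega(\Gamma)/I\cong N$.

For $G$ the first tests suggest a positive answer. Each $1-g$ is already nilpotent in $k[G]$. Each normal subgroup $M$ of finite index gives the nilpotent quotient $\omega(G/M)$ of $\omega(G)$, and these quotients separate the elements of $\omega(G)$, because $G$ is residually finite and an element of $k[G]$ has finite support. The ideals that arise in this way are not faithful, but one is free to look for $I$ among all ideals of a large algebra. The answer is nevertheless negative.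

\begin{theorem}\label{thm:nil}
Let $\operatorname{char}k=3$. There is no ideal $I\subseteq\omega(G)$ of $k[G]$ with $\omega(G)/I$ nil and $I\cap(1-G)=(0)$.
\end{theorem}

\begin{theorem}\label{thm:radical}
Let $k$ be any field and let $I\subseteq\omega(G)$ be an ideal of $k[G]$ with $I\cap(1-G)=(0)$. Then $\omega(G)/I$ is not a Jacobson radical ring: some $1-x$ with $x\in\omega(G)$ is not invertible in $k[G]/I$.
\end{theorem}

If $x$ is nilpotent, then $1-x$ has the inverse $1+x+x^2+\cdots$, so Theorem~\ref{thm:radical} strengthens Theorem~\ref{thm:nil}.

\subsection{The plan of the proof}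

Except in the last section, $k$ has characteristic $3$. An element of $\omega(G)$ that is not nilpotent in $k[G]$ only rules out $I=0$. We need an element that stays non-nilpotent modulo every candidate $I$, and for this we first have to locate the candidates.

\begin{definition}\label{def:good}
An ideal $I$ of $k[G]$ is \emph{good} if it is faithful and $1-x$ is invertible in $k[G]/I$ for every $x\in\omega(G)$.
\end{definition}

A faithful ideal with nil quotient $\omega(G)/I$ is good. The tree supplies one natural faithful ideal. Let $k[T_n]$ be the permutation module with basis $T_n$, let $K$ be the ideal of all $y\in k[G]$ that act as $0$ on every $k[T_n]$, and put $A=k[G]/K$. The module $k[T_0]$ is trivial, with annihilator $\omega(G)$, so $K\subseteq\omega(G)$; and if $1-g\in K$, then $g$ fixes every word, so $g=1$. Thus $K$ is faithful. The main step is the following rigidity statement.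

\begin{proposition}\label{prop:rigid}
Let $\operatorname{char}k=3$. Every good ideal of $k[G]$ is contained in $K$.
\end{proposition}

So $K$ is the only candidate that has to be tested, and it fails the test because of the element
\[
\theta=\sigma+\sigma^{-1}-\gamma-\gamma^{-1}\in\omega(G).
\]
Section~\ref{sec:tree} encodes the self-similarity of $G$ in an embedding $A\to M_3(A)$. In Section~\ref{sec:theta} a matrix computation shows that $\theta$ is not nilpotent in $A$ and that $1-\theta$ is not invertible in $A$. Sections~\ref{sec:maximal}--\ref{sec:descent} prove Proposition~\ref{prop:rigid}. The group $G$ contains three commuting subgroups $N_0,N_1,N_2$, each acting on one of the three subtrees below the root, and the products $\omega(N_i)\omega(N_j)$ with $i\ne j$ lie in $K$ for a geometric reason. The heart of the proof is that these products lie in every maximal good ideal for a ring-theoretic reason (Sections~\ref{sec:maximal} and~\ref{sec:commuting}). This allows us to descend from a good ideal to a good ideal one level down the tree (Section~\ref{sec:descent}) and to induct on the level. Section~\ref{sec:end} assembles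 the two theorems.

Throughout, algebras are $k$-algebras with unit unless they are augmentation ideals or their images, a product of subspaces is the span of the products, and group elements also denote their images in quotients of group algebras.

\section{Self-similarity}\label{sec:tree}

\subsection{The stabilizer of the first level}

We use two textbook facts: a subgroup of finite index in a finitely generated group is finitely generated, and a finitely generated torsion nilpotent group is finite. Since $G$ is infinite, finitely generated and torsion, they give the following.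

\begin{lemma}\label{lem:notnilpotent}
No subgroup of finite index in $G$ is nilpotent.
\end{lemma}

Let $H$ be the subgroup of $G$ that fixes the three words of length one. Each $h\in H$ has the form $(h_0,h_1,h_2)$. From $\sigma h\sigma^{-1}(iw)=\sigma h((i-1)w)=i\,h_{i-1}(w)$ we get
\begin{equation}\label{eq:shift}
\sigma(h_0,h_1,h_2)\sigma^{-1}=(h_2,h_0,h_1).
\end{equation}
Put $\gamma_i=\sigma^i\gamma\sigma^{-i}$, so that
\[
\gamma_0=(\sigma,\sigma^{-1},\gamma),\qquad \gamma_1=(\gamma,\sigma,\sigma^{-1}),\qquad\gamma_2=(\sigma^{-1},\gamma,\sigma).
\]
The subgroup $\langle\gamma_0,\gamma_1,\gamma_2\rangle\subseteq H$ is normalized by $\sigma$ and contains $\gamma$, so it is normal in $G$ of index at most $3$. As $\sigma\notin H$, it equals $H$, and $|G:H|=3$. Consequently all coordinates of elements of $H$ lie in $G$, and each homomorphism $h\mapsto h_i$ maps $H$ onto $G$, because the $i$th coordinates of the three generators include $\gamma$ and $\sigma$.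

Thus $H$ is a subgroup of $G\times G\times G$ that projects onto each factor. On the level of commutator subgroups the inclusion becomes an equality.

\begin{lemma}\label{lem:branch}
$H'=G'\times G'\times G'$.
\end{lemma}

\begin{proof}
The inclusion $\subseteq$ holds because $H\subseteq G\times G\times G$. For the converse let $L=\{x\in G:(x,1,1)\in H'\}$. This is a normal subgroup of $G$: given $g\in G$, choose $h\in H$ with $h_0=g$; then $h(x,1,1)h^{-1}=(gxg^{-1},1,1)$. Since $H'$ is normal in $G$, formula \eqref{eq:shift} gives $L\times L\times L\subseteq H'$. It remains to prove $G'\subseteq L$.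

Write $[x,y]=x^{-1}y^{-1}xy$ and put $u=[\sigma,\gamma]$ and $v=[\gamma,\sigma^{-1}]=\gamma^{-1}\sigma\gamma\sigma^{-1}=\sigma u\sigma^{-1}$. Coordinatewise,
\[
[\gamma_0,\gamma_1]=(u,1,v),\quad[\gamma_1,\gamma_2]=(v,u,1),\quad\gamma_1\gamma_2=(\gamma\sigma^{-1},\sigma\gamma,1),\quad\gamma_0\gamma_1=(\sigma\gamma,1,\gamma\sigma^{-1}).
\]
We pair these elements so that only the coordinate $0$ is nontrivial in both:
\[
[(u,1,v),\gamma_1\gamma_2]=([u,\gamma\sigma^{-1}],1,1),\qquad[(v,u,1),\gamma_0\gamma_1]=([v,\sigma\gamma],1,1).
\]
Both lie in $H'$. So modulo $L$ the element $u$ commutes with $\gamma\sigma^{-1}$, and $v$ commutes with $\sigma\gamma$; conjugating the second relation by $\sigma^{-1}$, we find that $u$ commutes with $\gamma\sigma$. Hence $u$ commutes with $(\gamma\sigma^{-1})^{-1}\gamma\sigma=\sigma^2$, therefore with $\sigma=(\sigma^2)^2$, and therefore with $\gamma$. So $u$ is central modulo $L$, and $v\equiv u$ modulo $L$.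

Multiplying $(u,1,v)$ and $(v,u,1)$ by elements of $L\times L\times L$, we see that $(u,1,u)$ and $(u,u,1)$ lie in $H'$, and so does $(1,u,u)=\sigma(u,u,1)\sigma^{-1}$. Then
\[
(u,1,u)(u,u,1)(1,u,u)^{-1}=(u^2,1,1)\in H',
\]
so $u^2\in L$. The order of $u$ is odd, so $u\in L$. Since $G'$ is the normal closure of $u=[\sigma,\gamma]$, we get $G'\subseteq L$.
\end{proof}

Put
\[
\Delta=H'=N_0\times N_1\times N_2,\qquad N_0=G'\times1\times1,\quad N_1=1\times G'\times1,\quad N_2=1\times1\times G'.
\]
The abelian groups $G/G'$ and $H/H'$ are generated by two, respectively three, elements of order dividing $3$, so $G'$ and $\Delta$ are normal subgroups of finite index in $G$. Each $N_i\cong G'$ is normal in $H$, and $\sigma^jN_i\sigma^{-j}=N_{i+j}$ by \eqref{eq:shift}.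

\begin{example}\label{ex:orthogonal}
Let $i\ne j$, $a\in N_i$ and $b\in N_j$. The element $1-b$ kills every word that does not begin with $j$, and it sends a word beginning with $j$ to a difference of two such words, which $1-a$ kills. So $\omega(N_i)\omega(N_j)\subseteq K$. If $a,b\ne1$, then $1,a,b,ab$ are distinct, so $(1-a)(1-b)=1-a-b+ab$ is a nonzero element of $K$. These relations record that $N_i$ and $N_j$ act on disjoint parts of the tree.
\end{example}

\subsection{The matrix recursion}

Every $y\in k[G]$ can be written uniquely as $y=y_0+y_1\sigma+y_2\sigma^2$ with $y_j\in k[H]$; we call the $y_j$ the \emph{components} of $y$. Let $\pi_i:k[H]\to k[G]$ be the surjective algebra map induced by $h\mapsto h_i$. Identify $k[T_{n+1}]$ with $\bigoplus_a a\otimes k[T_n]$. For $b\in\mathbb Z/3$ and $w\in T_n$,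
\begin{equation}\label{eq:action}
y\cdot(bw)=\sum_jy_j\cdot\bigl((b+j)w\bigr)=\sum_a a\otimes\pi_a(y_{a-b})\,w .
\end{equation}
So $y$ acts on $k[T_{n+1}]$ as the matrix
\[
\Psi(y)=\bigl(\pi_a(y_{a-b})\bigr)_{a,b\in\mathbb Z/3}\in M_3(k[G])
\]
acts on columns of length three over $k[T_n]$.

\begin{lemma}\label{lem:psi}
The map $\Psi:k[G]\to M_3(k[G])$ is an algebra homomorphism. It sends $h\in H$ to $\operatorname{diag}(h_0,h_1,h_2)$ and $\sigma$ to the permutation matrix $\Pi$ with entries $1$ in the positions $(b+1,b)$. An element $y$ kills $k[T_{n+1}]$ if and only if every entry of $\Psi(y)$ kills $k[T_n]$. Moreover $y\in K$ if and only if $\Psi(y)\in M_3(K)$, so $\Psi$ induces an embedding $A\to M_3(A)$, again denoted $\Psi$.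
\end{lemma}

\begin{proof}
The map $\Psi$ is linear, and $\Psi(h\sigma^j)=\operatorname{diag}(h_0,h_1,h_2)\Pi^j$ for $h\in H$, because $\Pi^j$ has its entries $1$ in the positions $(b+j,b)$. Also $\Pi\operatorname{diag}(h_0,h_1,h_2)\Pi^{-1}=\operatorname{diag}(h_2,h_0,h_1)=\Psi(\sigma h\sigma^{-1})$. Hence for $h,h'\in H$,
\[
\Psi(h\sigma^ih'\sigma^j)=\Psi(h\cdot\sigma^ih'\sigma^{-i})\,\Pi^{i+j}=\Psi(h)\Pi^i\Psi(h')\Pi^j=\Psi(h\sigma^i)\Psi(h'\sigma^j).
\]
The third assertion is read off from \eqref{eq:action}. It shows that $\Psi(y)\in M_3(K)$ if and only if $y$ kills $k[T_n]$ for all $n\ge1$, and such a $y$ also kills $k[T_0]$, which is a quotient module of $k[T_1]$.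
\end{proof}

\section{The element $\theta$ modulo $K$}\label{sec:theta}

On a single level nothing goes wrong: $G$ acts on $T_n$ through a finite $3$-group, so $\omega(G)$ acts nilpotently on $k[T_n]$. We need an element whose index of nilpotence on $k[T_n]$ grows without bound, and the way to control all levels at once is to find an element that reappears in its own matrix.

Put $\alpha=1+\sigma+\sigma^2$ and $\beta=1+\gamma+\gamma^2$. In characteristic $3$ we have $\alpha^2=3\alpha=0$, $\beta^2=3\beta=0$, and $\theta=\alpha-\beta$. Let $e=(1,1,1)^T$, $\Omega=ee^T$ and $\Lambda=\operatorname{diag}(\alpha,\alpha,\beta)$. Then $\Psi(\alpha)=1+\Pi+\Pi^2=\Omega$ is the matrix with all entries $1$, and $\Psi(\beta)=\Lambda$, since $1+\sigma^{-1}+\sigma^{-2}=\alpha$. The computations below rest on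
\begin{equation}\label{eq:basic}
\Psi(\theta)=\Omega-\Lambda,\qquad e^Te=3=0,\qquad\Omega^2=\Lambda^2=0,\qquad e^T\Lambda e=2\alpha+\beta=-\theta .
\end{equation}
For a matrix $X$, the element $e^TXe$ is the sum of its entries. The last identity in \eqref{eq:basic} explains the choice of $\theta$: for scalars $a,b$ the sum of the entries of $\Psi(a\alpha+b\beta)$ is $-b(\alpha-\beta)$, so the recursion itself produces $\alpha-\beta$.

\begin{example}\label{ex:powers}
Write $\lambda_0=\lambda_1=\alpha$, $\lambda_2=\beta$. The matrix $\Psi(\theta)^2=-(\Omega\Lambda+\Lambda\Omega)$ has entries $-(\lambda_a+\lambda_b)$. Next, $\Psi(\theta)^3=-\Omega\Lambda\Omega+\Lambda\Omega\Lambda$, where $-\Omega\Lambda\Omega=e\theta e^T$ has all entries $\theta$ and $\Lambda\Omega\Lambda$ has entries $\lambda_a\lambda_b$. Thus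
\[
\Psi(\theta)^2=\begin{pmatrix}\alpha&\alpha&-\alpha-\beta\\ \alpha&\alpha&-\alpha-\beta\\ -\alpha-\beta&-\alpha-\beta&\beta\end{pmatrix},\qquad
\Psi(\theta)^3=\begin{pmatrix}\theta&\theta&\theta+\alpha\beta\\ \theta&\theta&\theta+\alpha\beta\\ \theta+\beta\alpha&\theta+\beta\alpha&\theta\end{pmatrix}.
\]
The entry $\alpha$ sends the word $0$ to the sum of the three words of length one, so it does not kill $k[T_1]$, and $\theta^2$ does not kill $k[T_2]$ by Lemma~\ref{lem:psi}. The entries of $\Psi(\theta)^3$ add up to $9\theta+2\alpha\beta+2\beta\alpha=-(\alpha\beta+\beta\alpha)=\theta^2$. So they do not all kill $k[T_2]$, and $\theta^3$ does not kill $k[T_3]$.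
\end{example}

The second step of the example can be repeated, and it nearly doubles the exponent at each level.

\begin{proposition}\label{prop:notnil}
For every $r\ge0$ the element $\theta^{2^r+1}$ does not kill $k[T_{r+2}]$. In particular $\theta^m\notin K$ for all $m$.
\end{proposition}

\begin{proof}
Let $s\ge0$ and expand $(\Omega-\Lambda)^{2s+1}$ as a sum of words in $\Omega$ and $-\Lambda$. Since $\Omega^2=\Lambda^2=0$, only the two alternating words survive. The one that begins with $\Omega$ is killed by $e^T$ on the left, as $e^T\Omega=(e^Te)e^T=0$. The other has $s+1$ factors $-\Lambda$ separated by factors $ee^T$. Hence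
\[
e^T\Psi(\theta)^{2s+1}e=(-e^T\Lambda e)^{s+1}=\theta^{s+1}.
\]
If $\theta^{s+1}$ does not kill $k[T_n]$, then some entry of $\Psi(\theta^{2s+1})$ does not kill $k[T_n]$, so $\theta^{2s+1}$ does not kill $k[T_{n+1}]$. Apply this with $s=2^r$ and $n=r+2$, starting from the case $r=0$, which is in Example~\ref{ex:powers}. If $\theta^m\in K$, then $\theta^{2^r+1}\in K$ for large $r$, which is impossible.
\end{proof}

The exponent $m$ is replaced by $2m-1$, and $m=1$ is a fixed point of this map. This is why the induction starts from $\theta^2$ and not from $\theta$.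

Theorem~\ref{thm:radical} requires more. The element $1-\theta$ acts invertibly on each $k[T_n]$, so its failure to be invertible in $A$ cannot be seen on any one level. What fails is finiteness: an inverse would be a finite linear combination of group elements. We exploit this by following an element down the ray $222\cdots$ along which $\gamma$ reproduces itself. Let $\rho(y)=\Psi(y)_{22}$. For $h\in G$ we have $\rho(h)=h_2$ if $h\in H$ and $\rho(h)=0$ otherwise. The linear map $\rho$ sends $K$ into $K$ by Lemma~\ref{lem:psi}, so it is also defined on $A$.

\begin{lemma}\label{lem:contract}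
For every $h\in G$ we have $\rho^n(h)\in\{0,1,\gamma,\gamma^{-1}\}$ for all large $n$.
\end{lemma}

\begin{proof}
The map $\rho$ fixes $0,1,\gamma,\gamma^{-1}$, so it suffices to reach this set once. Let $\ell(h)$ be the least number of factors $\gamma^{\pm1}$ in an expression of $h$ as a product of powers of $\sigma$ and such factors. We induct on $\ell=\ell(h)$ and may assume $h\in H$. Moving the powers of $\sigma$ to the right, we write $h=\gamma_{i_1}^{\pm1}\cdots\gamma_{i_\ell}^{\pm1}\sigma^j$, and $\sigma^j=1$ because $h\in H$. If $\ell\le1$, then $h_2\in\{1,\sigma^{\pm1},\gamma^{\pm1}\}$, and $\rho(\sigma^{\pm1})=0$. Let $\ell\ge2$. Consecutive indices $i_r$ are distinct, since otherwise two factors could be merged, using $\gamma^3=1$, into at most one. The last coordinates of $\gamma_0,\gamma_1,\gamma_2$ are $\gamma,\sigma^{-1},\sigma$, so only the factors with $i_r=0$ contribute a $\gamma^{\pm1}$ to $h_2$, and no two of them are adjacent. Hence $\ell(h_2)\le(\ell+1)/2<\ell$, and the induction hypothesis applies to $\rho(h)=h_2$.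
\end{proof}

\begin{proposition}\label{prop:notinv}
The element $1-\theta$ is not invertible in $A$.
\end{proposition}

\begin{proof}
Suppose $u=(1-\theta)^{-1}\in A$ and put $U=\Psi(u)$, the inverse of $1+\Lambda-ee^T$ in $M_3(A)$. We first express $U$ through $u$. Let $W=1-\Lambda$, the inverse of $1+\Lambda$. The identities $(1+\Lambda)U=1+ee^TU$ and $U(1+\Lambda)=1+Uee^T$ give
\[
U=W+We\,(e^TU),\qquad U=W+Uee^TW .
\]
Let $v=e^TUe$. The second identity yields $e^TU=(1+v)e^TW$. By \eqref{eq:basic}, $e^TWe=-e^T\Lambda e=\theta$, so $v=(1+v)\theta$. This says $(1+v)(1-\theta)=1$, that is, $1+v=u$. Substituting $e^TU=ue^TW$ in the first identity, we get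
\begin{equation}\label{eq:U}
U_{ab}=\delta_{ab}z_a+z_a\,u\,z_b,\qquad z_0=z_1=1-\alpha,\quad z_2=z=1-\beta .
\end{equation}

Let $k[\gamma]$ be the span of $1,\gamma,\gamma^2$ in $A$. For $p\in k[\gamma]$ the matrix $\Psi(p)$ is diagonal with last entry $p$. Hence $\rho(p)=p$ and $\rho(pyq)=p\rho(y)q$ for $p,q\in k[\gamma]$ and $y\in A$. By \eqref{eq:U}, $\rho(u)=z+zuz$ with $z\in k[\gamma]$, and induction gives $\rho^n(u)\in z^nuz^n+k[\gamma]$. As $z^3=1-\beta^3=1$, we obtain $\rho^{3n}(u)\in u+k[\gamma]$ for all $n$.

On the other hand $u$ is a finite linear combination of group elements, so $\rho^{3n}(u)\in k[\gamma]$ for large $n$ by Lemma~\ref{lem:contract}. Therefore $u\in k[\gamma]$, and $U=\Psi(u)$ is diagonal. But $U_{01}=(1-\alpha)u(1-\alpha)$ is a product of units of the nonzero algebra $A$, since $(1-\alpha)(1+\alpha)=1$. So $U_{01}\ne0$, a contradiction.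
\end{proof}

\section{Maximal good ideals}\label{sec:maximal}

We turn to Proposition~\ref{prop:rigid}. An arbitrary good ideal has no visible structure, but it suffices to treat maximal ones, and maximality transfers the just-infiniteness of $G$ to the quotient algebra.

\subsection{Background on rings}

The \emph{Jacobson radical} of a ring $B$ is the intersection of its maximal left ideals; it is also the largest ideal $J$ such that $1-x$ is invertible for all $x\in J$. We use \emph{Nakayama's lemma}: if $V$ is a finitely generated right $B$-module and $VJ=V$, then $V=0$. We also use that the radical of a finite-dimensional algebra is nilpotent.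

Let $B$ be an algebra with a distinguished ideal $\omega B$ of codimension one. In our applications $B$ is usually a quotient of a group algebra $k[\Gamma]$ by an ideal inside $\omega(\Gamma)$, and $\omega B$ is the image of $\omega(\Gamma)$. We call $B$ \emph{local} if $1-x$ is invertible for all $x\in\omega B$, that is, if $\omega B$ is the Jacobson radical. In a local algebra every element outside $\omega B$ is a nonzero scalar times some $1-x$, hence a unit. So every proper left, right or two-sided ideal lies in $\omega B$, and quotients by proper ideals are again local. In this language a good ideal is a faithful ideal $I$ with $k[G]/I$ local.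

A proper ideal $\mathfrak q$ of $B$ is \emph{prime} if $EF\subseteq\mathfrak q$ for ideals $E,F$ implies $E\subseteq\mathfrak q$ or $F\subseteq\mathfrak q$. It suffices to check this for $E,F\supseteq\mathfrak q$, after replacing $E,F$ by $E+\mathfrak q$, $F+\mathfrak q$. The ring $B$ is prime if $0$ is a prime ideal; equivalently, $B\neq0$ and $aBb=0$ implies $a=0$ or $b=0$. If finitely many ideals are not contained in a prime $\mathfrak q$, then neither is their product, nor their intersection, which contains the product. The annihilator of a simple left module $V$ is prime: if $EFV=0$ and $FV\ne0$, then $FV=V$ and $EV=0$. An ideal $Y$ is \emph{semiprime} if $V^2\subseteq Y$ implies $V\subseteq Y$ for ideals $V$; then $B/Y$ has no nonzero nilpotent ideals.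

\begin{lemma}\label{lem:codim}
Let $B$ be a finitely generated algebra. An ideal of finite codimension is finitely generated as a right ideal, and a product of two ideals of finite codimension has finite codimension. Every ideal of infinite codimension lies in a prime ideal of infinite codimension.
\end{lemma}

\begin{proof}
Let $J$ have finite codimension. Take a finite generating set $X$ of $B$ and a finite-dimensional subspace $V\ni1$ with $B=V+J$. For $v$ in a basis of $V$ and $x\in X$ write $vx=v'+j(v,x)$ with $v'\in V$ and $j(v,x)\in J$, and let $J'\subseteq J$ be the right ideal generated by the $j(v,x)$. The subspace $V+J'$ contains $1$ and is closed under right multiplication by $X$, so it is $B$. Hence $J=J'+(V\cap J)$ is finitely generated.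

If $J_1=\sum_ia_iB$ and $J_2$ have finite codimension, then $J_1/J_1J_2$ is the image of a finite direct sum of copies of $B/J_2$ under $(b_i)\mapsto\sum_ia_ib_i$, so $J_1J_2$ has finite codimension.

The union of a chain of ideals of infinite codimension has infinite codimension, since otherwise it would be finitely generated and so equal to a member of the chain. By Zorn's lemma an ideal of infinite codimension lies in an ideal $\mathfrak q$ that is maximal with this property. Two ideals properly containing $\mathfrak q$ have finite codimension, so their product does too and is not contained in $\mathfrak q$. Thus $\mathfrak q$ is prime.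
\end{proof}

Faithfulness enters the proof through the next lemma.

\begin{lemma}\label{lem:faithful}
Let $I$ be a faithful ideal of $k[G]$, and let $M$ be a subgroup of $G$ that is isomorphic to a subgroup of finite index in $G$. Then the image of $\omega(M)$ in $k[G]/I$ is not nilpotent.
\end{lemma}

\begin{proof}
Let $\mathfrak w$ be this image and suppose $\mathfrak w^c=0$. Each $1+\mathfrak w^i$ is a group, and for $a\in\mathfrak w^i$, $b\in\mathfrak w$ we have $[1+a,1+b]=1+(1+a)^{-1}(1+b)^{-1}(ab-ba)\in1+\mathfrak w^{i+1}$. So $1+\mathfrak w$ is a nilpotent group. It contains $M$, since $G$ embeds in $k[G]/I$. This contradicts Lemma~\ref{lem:notnilpotent}.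
\end{proof}

\subsection{The algebra $R$}

The union of a chain of faithful ideals is faithful, and a faithful ideal that contains a good ideal is good. By Zorn's lemma every good ideal lies in a good ideal that is maximal among faithful ideals; we call such an ideal a \emph{maximal good ideal}. For the rest of this section $I$ is a maximal good ideal and $R=k[G]/I$.

\begin{lemma}\label{lem:R}
The algebra $R$ is local and prime, and each of its nonzero ideals has finite codimension.
\end{lemma}

\begin{proof}
Let $J$ be a nonzero ideal of $R$ and let $M_J=\{g\in G:1-g\in J\}$, a normal subgroup of $G$. If $J$ is proper, then its preimage in $k[G]$ lies in $\omega(G)$, as $R$ is local, and properly contains $I$; by maximality it is not faithful. So $M_J\ne1$ in all cases, and $M_J$ has finite index because $G$ is just-infinite. The quotient $R/J$ is spanned by the image of the finite group $G/M_J$.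

If $J_1J_2=0$ with $J_1,J_2\ne0$, then $M=M_{J_1}\cap M_{J_2}$ has finite index in $G$ and $\omega(M)^2=0$ in $R$, contrary to Lemma~\ref{lem:faithful}.
\end{proof}

\subsection{Passing to a subgroup of finite index}

The product decomposition lives in $\Delta$, not in $G$, so we must transfer the properties of $R$ to the image of $k[\Delta]$. In the group algebra itself this would be immediate, since $k[G]$ is a free module over $k[\Delta]$ and $k[G]L\cap k[\Delta]=L$ for every left ideal $L$ of $k[\Delta]$. In a quotient the cosets of $\Delta$ need not span a direct sum. The following lemma removes the cosets one at a time, at the cost of shrinking an ideal, and primeness keeps the shrinking under control.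

\begin{lemma}\label{lem:lying}
Let $\Gamma_0$ be a normal subgroup of finite index in a group $\Gamma$, let $R_\Gamma$ be a quotient algebra of $k[\Gamma]$, and let $B$ be the image of $k[\Gamma_0]$ in $R_\Gamma$, on which $\Gamma$ acts by conjugation. Let $L$ be a left ideal of $B$ such that the largest ideal $\mathfrak q$ of $B$ contained in $L$ is prime. Then every $\Gamma$-stable ideal $F$ of $B$ with $F\subseteq R_\Gamma L$ is contained in $\mathfrak q$.
\end{lemma}

\begin{proof}
Write $X^g=gXg^{-1}$. Let $t_0=1,t_1,\dots,t_m$ be coset representatives of $\Gamma_0$ in $\Gamma$ and put $R_l=\sum_{j\le l}t_jB$. Since $t_jB=Bt_j$, each $R_l$ is a $B$-bimodule, with $R_0=B$ and $R_m=R_\Gamma$. If $E$ is a $\Gamma$-stable ideal of $B$, then $t_jE=Et_j$, so $R_lE=ER_l$. Also, if such an $E$ lies in some $L^g$, then $E=g^{-1}Eg\subseteq L$, so $E\subseteq\mathfrak q$.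

Suppose $F\not\subseteq\mathfrak q$. By descending induction on $l$ we construct $\Gamma$-stable ideals $F_l\not\subseteq\mathfrak q$ of $B$ such that $R_\Gamma F_l\subseteq R_lL^g$ for all $g\in\Gamma$. Take $F_m=F$; indeed $F=F^g\subseteq R_\Gamma L^g$. Let $l\ge1$ and let $F_l$ be given. The set
\[
K_l=\{s\in B:t_ls\in R_{l-1}\}
\]
measures how far $t_lB$ overlaps the earlier cosets. It is an ideal of $B$: for $s\in K_l$ and $b\in B$ we have $t_lsb\in R_{l-1}$ and $t_lbs=(t_lbt_l^{-1})t_ls\in R_{l-1}$. For $s\in F_l$ and $g\in\Gamma$ we have $t_ls\in R_lL^g=\sum_{j\le l}t_jL^g$, so $s-\lambda\in K_l$ for some $\lambda\in L^g$. Thus $F_l\subseteq K_l+L^g$. Since $F_l\not\subseteq L^g$, we get $K_l\not\subseteq L^g$, so $g^{-1}K_lg\not\subseteq\mathfrak q$ for every $g$. Ideals of $B$ are stable under conjugation by $\Gamma_0$, so $K_l$ has only finitely many conjugates, and their intersection $K^*$ is a $\Gamma$-stable ideal with $K^*\not\subseteq\mathfrak q$. Put $F_{l-1}=K^*F_l$, which is $\Gamma$-stable and not contained in $\mathfrak q$. From $K^*\subseteq K_l$ we get $R_lK^*=\sum_{j\le l}t_jK^*\subseteq R_{l-1}$, and so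
\[
R_\Gamma F_{l-1}=K^*R_\Gamma F_l\subseteq K^*R_lL^g=R_lK^*L^g\subseteq R_{l-1}L^g .
\]
For $l=0$ and $g=1$ we obtain $F_0\subseteq BL=L$, hence $F_0\subseteq\mathfrak q$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:lying}
In the setting of Lemma~\ref{lem:lying}:
\begin{enumerate}
\item[(a)] if $E$ is a $\Gamma$-stable ideal of $B$ and $\mathfrak q\supseteq E$ is a prime ideal of $B$, then $B\cap ER_\Gamma\subseteq\mathfrak q$;
\item[(b)] if $R_\Gamma$ is the quotient of $k[\Gamma]$ by an ideal inside $\omega(\Gamma)$ and $R_\Gamma$ is local, then $B$ is local.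
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Since $ER_\Gamma=R_\Gamma E$ is an ideal of $R_\Gamma$, the intersection $F=B\cap ER_\Gamma$ is a $\Gamma$-stable ideal of $B$, and $F\subseteq R_\Gamma\mathfrak q$. Apply the lemma with $L=\mathfrak q$.

(b) Let $L$ be a maximal left ideal of $B$. The largest ideal $\mathfrak q$ of $B$ inside $L$ is the annihilator of the simple module $B/L$, so it is prime. If $R_\Gamma L=R_\Gamma$, the lemma with $F=B$ gives $B\subseteq\mathfrak q$, which is absurd. So $R_\Gamma L$ is a proper left ideal, it lies in $\omega R_\Gamma$, and $L\subseteq B\cap\omega R_\Gamma=\omega B$. Thus $\omega B$ is the only maximal left ideal of $B$, and it equals the Jacobson radical.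
\end{proof}

Part (b) has content only because we work with radical rings. If $\omega R_\Gamma$ is nil, then so is $\omega B$.

\subsection{The algebra $D$}

Let $B$ be the image of $k[\Delta]$ in $R$. The primeness of $R$ only controls products of $G$-stable ideals of $B$. We therefore pass to a prime quotient of $B$ whose $G$-conjugates together retain all the information.

\begin{proposition}\label{prop:D}
There is an ideal $P$ of $B$ with $\bigcap_{g\in G}gPg^{-1}=0$ such that $D=B/P$ is local, prime and infinite-dimensional, and every nonzero ideal of $D$ has finite codimension.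
\end{proposition}

\begin{proof}
The algebra $B$ is finitely generated, because $\Delta$ is, and local by Corollary~\ref{cor:lying}(b). We need two properties of nonzero $G$-stable ideals $E,F$ of $B$. First, $EF\ne0$, because $ER$ and $FR$ are nonzero ideals of the prime ring $R$ and $(ER)(FR)=EFR$. Second, $E$ has finite codimension in $B$. Otherwise Lemma~\ref{lem:codim} provides a prime $\mathfrak q\supseteq E$ of infinite codimension, and $B\cap ER\subseteq\mathfrak q$ by Corollary~\ref{cor:lying}(a). But $ER$ has finite codimension in $R$ by Lemma~\ref{lem:R}, so $B\cap ER$ has finite codimension in $B$, a contradiction.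

For an ideal $E$ of $B$ let $E^*=\bigcap_{g\in G}gEg^{-1}$, the largest $G$-stable ideal inside $E$. The conjugate $gEg^{-1}$ depends only on the coset $g\Delta$, so the intersection is finite. Hence the union of a chain of ideals with $E^*=0$ has the same property, and by Zorn's lemma there is an ideal $P$ maximal with $P^*=0$. It is proper, so $D$ is local. If $E\supsetneq P$, then $E^*\ne0$ has finite codimension, and so has $E$. If $E,F\supsetneq P$ and $EF\subseteq P$, then $E^*F^*$ is a $G$-stable ideal inside $P$, hence $0$, although $E^*,F^*\ne0$. So $P$ is prime.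

Finally, $B$ is infinite-dimensional, for otherwise its radical $\omega B$, the image of $\omega(\Delta)$, would be nilpotent, contrary to Lemma~\ref{lem:faithful}. Since $B$ embeds in the finite product of the algebras $B/gPg^{-1}\cong D$, the algebra $D$ is infinite-dimensional.
\end{proof}

\section{Commuting subgroups in a just-infinite local algebra}\label{sec:commuting}

The algebra $D$ is generated by the commuting images of $k[N_0]$, $k[N_1]$, $k[N_2]$. The next result says that $D$ is too thin to see more than one of them. The tree plays no role in it.

\begin{proposition}\label{prop:key}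
Let $\operatorname{char}k=3$ and let $\Delta=N\times N'$ be a finitely generated $3$-group. Let $D$ be a quotient of $k[\Delta]$ by an ideal inside $\omega(\Delta)$. Suppose that $D$ is local, prime and infinite-dimensional, and that every nonzero ideal of $D$ has finite codimension. Then the image of $\omega(N)$ or the image of $\omega(N')$ in $D$ is zero.
\end{proposition}

Let $Q$ and $C$ be the images of $k[N]$ and $k[N']$ in $D$, and let $\mathfrak a\subseteq Q$ and $\mathfrak c\subseteq C$ be the images of $\omega(N)$ and $\omega(N')$. Then $Q$ and $C$ commute elementwise and $D=QC$. We assume $\mathfrak a\ne0$ and prove $\mathfrak c=0$.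

The idea is as follows. The ideal $\mathfrak aD$ has finite codimension, and this suggests that $D$ is a finitely generated $Q$-module with generators in $C$. If so, $C$ acts on a module of finite rank over the prime ring $Q$ by bimodule endomorphisms, and these are matrices over a field attached to $Q$. So $N'$ becomes a linear group in characteristic $3$; its elements are unipotent, and $\mathfrak c$ is nilpotent. A degenerate case shows the danger that torsion removes. Send the generators of both factors of $\mathbb Z\times\mathbb Z$ to $t$ in $k[t,t^{-1}]$. This algebra is prime and infinite-dimensional with all nonzero ideals of finite codimension, yet both augmentation ideals survive; the group is not torsion, the algebra is not local, and the second factor becomes the subgroup $\langle t\rangle$ of $GL_1(k(t))$, which is linear but not unipotent.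

The obstacle is that a finite-dimensional quotient $D/\mathfrak aD$ yields generators of $D$ over $Q$ only through an infinite process of successive approximation. We complete $D$ to make the process converge, and then pass to a prime quotient of the completion, since completing may destroy primeness.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Put $J=\omega D$ and $J^0=D$.

\emph{Step 1: the completion.} Let $h_1,\dots,h_d$ generate $\Delta$ as a semigroup, which is possible since $\Delta$ is torsion, and let $x_i=1-h_i\in D$. The identity $1-h_ih=(1-h_i)h+(1-h)$ and induction on word length give $J=\sum_ix_iD$. For a sequence $\mathbf i=(i_1,\dots,i_n)$ put $x_{\mathbf i}=x_{i_1}\cdots x_{i_n}$ and $|\mathbf i|=n$. Iterating $J^j=\sum_ix_iJ^{j-1}$, we get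
\begin{equation}\label{eq:powers}
J^j=\sum_{|\mathbf i|=n}x_{\mathbf i}J^{j-n}\qquad(j\ge n).
\end{equation}
For $j=n$ this shows that $J^n$ is a finitely generated right ideal and, as $D=k+J$, that $J^n/J^{n+1}$ is spanned by the $x_{\mathbf i}$. So each $D/J^n$ is finite-dimensional. The dimensions are unbounded: otherwise $J^n=J^nJ$ for some $n$, Nakayama's lemma gives $J^n=0$, and $D$ is finite-dimensional. Hence the ideal $\bigcap_nJ^n$ has infinite codimension and is zero.

Let $\widehat D=\varprojlim D/J^n$, let $\mathfrak m_n$ be the kernel of $\widehat D\to D/J^n$, and let $\mathfrak m=\mathfrak m_1$. Then $D\subseteq\widehat D$, $\widehat D=D+\mathfrak m_n$, $D\cap\mathfrak m_n=J^n$ and $\bigcap_n\mathfrak m_n=0$. A series $\sum_jd_j$ with $d_j\in\mathfrak m_j$ has a well-defined sum in $\widehat D$, and it may be multiplied term by term by a fixed element on either side, because the $\mathfrak m_n$ are ideals. Geometric series show that $\widehat D$ is local with radical $\mathfrak m$.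

We claim that
\begin{equation}\label{eq:mn}
\mathfrak m_n=\mathfrak m^n=\sum_{|\mathbf i|=n}x_{\mathbf i}\widehat D .
\end{equation}
The image of $\mathfrak m$ in $D/J^n$ is $J/J^n$, so $\mathfrak m^n\subseteq\mathfrak m_n$. Conversely, $\mathfrak m_j=J^j+\mathfrak m_{j+1}$ for all $j$, so each $w\in\mathfrak m_n$ is a sum $\sum_{j\ge n}d_j$ with $d_j\in J^j$. By \eqref{eq:powers}, $d_j=\sum_{|\mathbf i|=n}x_{\mathbf i}d_{\mathbf i,j}$ with $d_{\mathbf i,j}\in J^{j-n}$, and $w=\sum_{\mathbf i}x_{\mathbf i}\bigl(\sum_jd_{\mathbf i,j}\bigr)$. This proves \eqref{eq:mn}.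

\emph{Step 2: a prime quotient that still contains $D$.} An ideal of $\widehat D$ has finite codimension if and only if it contains some $\mathfrak m^n$, because the image of $\mathfrak m$ in a finite-dimensional quotient lies in the radical and is nilpotent. As $\mathfrak m^n$ is a finitely generated right ideal, the union of a chain of ideals of infinite codimension has infinite codimension. The ideal $0$ has infinite codimension, so there is an ideal $\mathfrak P$ maximal among those of infinite codimension. It is prime: ideals properly containing $\mathfrak P$ contain powers $\mathfrak m^a$, $\mathfrak m^b$, and their product contains $\mathfrak m^{a+b}\not\subseteq\mathfrak P$. Put $\mathfrak D=\widehat D/\mathfrak P$ and $\mathfrak n=\mathfrak m/\mathfrak P$. The algebra $\mathfrak D$ is local, prime and infinite-dimensional, and each $\mathfrak n^n$ is a finitely generated right ideal of finite codimension. By Nakayama's lemma, applied as in Step~1, the dimensions of the $\mathfrak D/\mathfrak n^n$ are unbounded. Since $D$ maps onto each $\mathfrak D/\mathfrak n^n$, its image in $\mathfrak D$ is infinite-dimensional. The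 kernel of $D\to\mathfrak D$ therefore has infinite codimension and is zero. We regard $D$ as a subalgebra of $\mathfrak D$.

\emph{Step 3: finitely many centralizing generators.} We have $\mathfrak aD=\mathfrak aC=C\mathfrak a=D\mathfrak a$, so $\mathfrak aD\subseteq J$ is a nonzero ideal and has finite codimension. Since $Q=k+\mathfrak a$, we have $D=C+\mathfrak aD$, and we can choose $f_1=1,f_2,\dots,f_r\in C$ that span $D$ modulo $\mathfrak aD$. The radical of the finite-dimensional local algebra $D/\mathfrak aD$ is nilpotent, so $J^s\subseteq\mathfrak aD$ for some $s$, and \eqref{eq:mn} gives $\mathfrak m^s\subseteq\mathfrak a\widehat D$. Hence $\widehat D=D+\mathfrak m^s=\sum_lkf_l+\mathfrak a\widehat D$, and, with $\mathfrak a^0=k$,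
\[
\mathfrak a^n\widehat D=\sum_l\mathfrak a^nf_l+\mathfrak a^{n+1}\widehat D\qquad(n\ge0).
\]
Applying this repeatedly to $y\in\widehat D$, we find $q_l^{(n)}\in\mathfrak a^n\subseteq\mathfrak m^n$ such that $y-\sum_l\sum_{n<j}q_l^{(n)}f_l\in\mathfrak a^j\widehat D\subseteq\mathfrak m^j$ for all $j$. So $y=\sum_l\bigl(\sum_nq^{(n)}_l\bigr)f_l$. Let $\widehat Q=\bigcap_n(Q+\mathfrak m^n)$ be the closure of $Q$. It is a subalgebra, it contains the sums $\sum_nq_l^{(n)}$, and it commutes with $C$, because $qc-cq\in\mathfrak m^n$ for all $n$ when $q\in\widehat Q$ and $c\in C$. Let $\mathfrak Q$ be the image of $\widehat Q$ in $\mathfrak D$. Then $\mathfrak D=\sum_l\mathfrak Qf_l$, and $C$ commutes with $\mathfrak Q$. The ring $\mathfrak Q$ is prime: if $a,b\in\mathfrak Q$ and $a\mathfrak Qb=0$, then $a\mathfrak Db=\sum_la\mathfrak Qbf_l=0$.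

\emph{Step 4: the extended centroid.} If $\mathfrak D$ were free over $\mathfrak Q$ on the $f_l$, an element commuting with $\mathfrak Q$ would act on it by a matrix over the center of $\mathfrak Q$. There may be relations among the $f_l$, so we need to divide, and the right field of scalars is the extended centroid $Z$ of $\mathfrak Q$. Its elements are the classes of $\mathfrak Q$-bimodule maps $\varphi:E_\varphi\to\mathfrak Q$ defined on nonzero ideals $E_\varphi$, where two maps are identified if they agree on a nonzero ideal. Products and intersections of finitely many nonzero ideals of $\mathfrak Q$ are nonzero, so this is an equivalence relation. We recall why $Z$ is a field containing $k$ (Martindale). Sums are defined on $E_\varphi\cap E_\psi$. The composite $\varphi\psi$ is defined on $E_\varphi E_\psi$, since $\psi(e'e)=e'\psi(e)\in E_\varphi$ for $e'\in E_\varphi$, $e\in E_\psi$. If $\varphi=\varphi'$ on $E_1$ and $\psi=\psi'$ on $E_2$, then $\varphi\psi=\varphi'\psi'$ on $E_1E_2$ by the same computation, so the operations are defined on classes, and the ring axioms hold on suitable common domains. Scalars from $k$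 give a unital map $k\to Z$. For $e,e'\in E_\varphi\cap E_\psi$,
\[
\varphi\psi(ee')=\varphi(\psi(e)e')=\psi(e)\varphi(e')=\psi(e\varphi(e'))=\psi\varphi(ee'),
\]
so $Z$ is commutative. If $\varphi$ is not the zero map, then $\varphi(E_\varphi)$ is a nonzero ideal and $\ker\varphi\cdot\varphi(E_\varphi)=\varphi(\ker\varphi\cdot E_\varphi)=0$, so $\ker\varphi=0$. Thus the class of $\varphi$ is nonzero, and $\varphi^{-1}:\varphi(E_\varphi)\to\mathfrak Q$ represents its inverse.

\emph{Step 5: the centralizer of $\mathfrak Q$ embeds in $M_m(Z)$.} After renumbering, let $f_1=1,\dots,f_m$ be a maximal subset of the $f_l$ that contains $f_1$ and is left linearly independent over $\mathfrak Q$, and let $\mathfrak F=\bigoplus_{i\le m}\mathfrak Qf_i$. For $l>m$ the set $E_l=\{q\in\mathfrak Q:qf_l\in\mathfrak F\}$ is an ideal of $\mathfrak Q$, since the $f$'s commute with $\mathfrak Q$. It is nonzero: by maximality there is a nontrivial relation among $f_1,\dots,f_m,f_l$, and the coefficient of $f_l$ in it is nonzero. So $E=\bigcap_{l>m}E_l$ is a nonzero ideal (take $E=\mathfrak Q$ if $m=r$), and $E\mathfrak D=\sum_lEf_l\subseteq\mathfrak F$.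

Let $c\in\mathfrak D$ commute with $\mathfrak Q$. For $j\le m$ and $e\in E$ write
\[
e\,c\,f_j=\sum_{i\le m}\varphi^c_{ij}(e)f_i,\qquad\varphi^c_{ij}(e)\in\mathfrak Q .
\]
Multiplying by $q\in\mathfrak Q$ on the left or on the right, and moving $q$ past $c$ and the $f$'s, we see that each $\varphi^c_{ij}:E\to\mathfrak Q$ is a bimodule map. The assignment $c\mapsto(\varphi_{ij}^c)\in M_m(Z)$ is $k$-linear and sends $1$ to the identity matrix. It is multiplicative: for $e,e'\in E$ the element $e\varphi^{c'}_{ij}(e')=\varphi^{c'}_{ij}(ee')$ lies in $E$, and
\[
ee'cc'f_j=e\,c\,(e'c'f_j)=\sum_ie\varphi^{c'}_{ij}(e')\,c\,f_i=\sum_h\sum_i\varphi^c_{hi}\bigl(\varphi^{c'}_{ij}(ee')\bigr)f_h ,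
\]
so $\varphi^{cc'}_{hj}=\sum_i\varphi^c_{hi}\varphi^{c'}_{ij}$ on $E^2\ne0$. It is injective: if all $\varphi^c_{ij}$ vanish on a nonzero ideal $E'\subseteq E$, then the case $j=1$ gives $cE'=E'c=0$. Since $\mathfrak DE'=\sum_lf_lE'=E'\mathfrak D$, we get $c\mathfrak DE'=cE'\mathfrak D=0$, and $c=0$ because $\mathfrak D$ is prime.

\emph{Step 6: unipotence.} By Steps 2, 3 and 5 the algebra $C$ embeds in $M_m(Z)$, and the image of $N'$ is a subgroup $\mathcal U$ of $GL_m(Z)$. If $g\in\mathcal U$ has order $3^a$, then $(1-g)^{3^a}=1-g^{3^a}=0$, as $\operatorname{char}Z=3$. So all eigenvalues of $g$ equal $1$. Let $\bar Z$ be an algebraic closure of $Z$ and let $V$ be a composition factor of the $\bar Z[\mathcal U]$-module $\bar Z^m$. Burnside's theorem states that a subalgebra of $\operatorname{End}V$ acting irreducibly on a finite-dimensional space $V$ over an algebraically closed field is all of $\operatorname{End}V$. Hence $\mathcal U$ spans $\operatorname{End}V$. For $g,h\in\mathcal U$,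
\[
\operatorname{tr}_V\bigl((1-g)h\bigr)=\operatorname{tr}_Vh-\operatorname{tr}_Vgh=\dim V-\dim V=0 .
\]
So $\operatorname{tr}_V((1-g)x)=0$ for all $x\in\operatorname{End}V$, and $1-g$ acts as $0$ on $V$, because the trace form on $\operatorname{End}V$ is nondegenerate. A composition series of $\bar Z^m$ has length at most $m$, and each $1-g$ moves it down one step. Therefore any product of $m$ elements $1-g$ with $g\in\mathcal U$ is zero, that is, $\mathfrak c^m=0$.

Finally, $Q\mathfrak c=D\mathfrak c=\mathfrak cD$ is an ideal of $D$ with $(Q\mathfrak c)^m=Q\mathfrak c^m=0$. As $D$ is prime, $\mathfrak c=0$.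
\end{proof}

We now recover the relations of Example~\ref{ex:orthogonal} without reference to the tree.

\begin{corollary}\label{cor:orthogonal}
If $I$ is a maximal good ideal of $k[G]$ and $i\ne j$, then $\omega(N_i)\omega(N_j)\subseteq I$.
\end{corollary}

\begin{proof}
Let $B$, $P$, $D$ be as in Proposition~\ref{prop:D}. For each $l$, Proposition~\ref{prop:key} applies to $D$ with $N=N_l$ and $N'$ the product of the other two factors. It follows that at most one of $\omega(N_0),\omega(N_1),\omega(N_2)$ has nonzero image in $D$; in other words, $P$ contains the images in $B$ of at least two of them. Conjugation by $g\in G$ permutes the $N_l$, so the same holds for $gPg^{-1}$. Hence every $gPg^{-1}$ contains the image of $\omega(N_i)$ or that of $\omega(N_j)$, and so it contains the image of $\omega(N_i)\omega(N_j)$. This image lies in $\bigcap_ggPg^{-1}=0$.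
\end{proof}

\section{Descent to the first level}\label{sec:descent}

By Lemma~\ref{lem:psi}, an ideal $I$ kills $k[T_{n+1}]$ as soon as the entries of all matrices $\Psi(y)$, $y\in I$, kill $k[T_n]$. For an induction on $n$ we want these entries to lie in a good ideal $I'$. In the tree, the entry $\Psi(y)_{00}$ describes what $y$ does from the subtree below $0$ to itself. In $R=k[G]/I$ there is no subtree, but $\omega(N_0)$ can stand in for it: multiplying $y$ on both sides by $\omega(N_0)$ removes, by Corollary~\ref{cor:orthogonal}, everything that involves the other two subtrees. This suggests the ideal $Y$ below.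

\begin{proposition}\label{prop:descent}
Let $I$ be a maximal good ideal of $k[G]$. There is a good ideal $I'$ of $k[G]$ with $\Psi(I)\subseteq M_3(I')$.
\end{proposition}

\begin{proof}
Let $R=k[G]/I$ and let $S$ be the image of $k[H]$ in $R$. Then $R=S+S\sigma+S\sigma^2$, and $S$ is local by Corollary~\ref{cor:lying}(b). Since $N_0$ is normal in $H$, the subspace $X=\omega(N_0)S=S\omega(N_0)$ is an ideal of $S$. Let
\[
Y=\{x\in S:XxX=0\},
\]
an ideal of $S$, and let $\widetilde Y$ be its preimage in $k[H]$. We show that $S/Y$, a priori a quotient of $k[H]$, is a quotient of $k[G]$ through $\pi_0$.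

\emph{$Y$ is semiprime.} Let $V'$ be an ideal of $S$ with $V'^2\subseteq Y$, and put $V=XV'X$. Then $V^2\subseteq XV'^2X=0$. The sum $U=\sum_{i=0}^{2}\sigma^iV\sigma^{-i}$ of three ideals of square zero is a $\sigma$-stable ideal of $S$ with $U^4=0$, since in a product of four of these ideals one occurs twice. So $UR=RU$ is an ideal of $R$ with $(UR)^4=U^4R=0$. As $R$ is prime, $U=0$. Hence $V=0$, which means $V'\subseteq Y$.

\emph{$\ker\pi_0\subseteq\widetilde Y$.} The kernel of $\pi_0$ is generated as an ideal by the elements $1-h$ with $h$ in $H_0=\{h\in H:h_0=1\}$. This group may be larger than $N_1N_2$, about which Corollary~\ref{cor:orthogonal} speaks, so we proceed in two stages. Let $a\in N_1$ and $b\in N_2$. The corollary gives $X(1-a)=S\omega(N_0)(1-a)=0$ and $X(1-b)=0$. From $1-ab=(1-a)+a(1-b)$ and $Xa\subseteq X$ we get $X(1-ab)=0$, so $1-ab\in Y$. Now let $h\in H_0$ and $u\in H$. The commutator $[h,u]$ lies in $H'$ and its coordinate $0$ is trivial, so $[h,u]\in N_1N_2$ by Lemma~\ref{lem:branch}. Hence $hu=uh[h,u]=uh$ in $S/Y$, and $h$ is central in $S/Y$. If $h$ has order $3^a$, then $(1-h)^{3^a}=0$. A central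 nilpotent element generates a nilpotent ideal, and $S/Y$ has no nonzero nilpotent ideals. So $1-h\in Y$.

Put $I'=\pi_0(\widetilde Y)$, an ideal of $k[G]$ because $\pi_0$ is onto. Since $\ker\pi_0\subseteq\widetilde Y$, we have $\pi_0^{-1}(I')=\widetilde Y$ and $k[G]/I'\cong k[H]/\widetilde Y\cong S/Y$.

\emph{$I'$ is good.} If $Y=S$, then $X^2=0$, so $\omega(N_0)^2=0$ in $R$, contrary to Lemma~\ref{lem:faithful} applied to $N_0\cong G'$. So $Y$ is a proper ideal of the local algebra $S$. Therefore $Y\subseteq\omega S$ and $S/Y$ is local. As $\pi_0$ preserves augmentations, $I'\subseteq\omega(G)$ and $k[G]/I'$ is local. It remains to see that the normal subgroup $M=\{g\in G:1-g\in I'\}$ is trivial. If not, $M$ has finite index in $G$, and so has $M\cap G'$. Let $L_0=\{(g,1,1):g\in M\cap G'\}\subseteq N_0$. For $a\in L_0$ we have $\pi_0(1-a)\in I'$, so $1-a\in\widetilde Y$. Hence $\omega(L_0)^3\subseteq\omega(N_0)\omega(L_0)\omega(N_0)=0$ in $R$, contrary to Lemma~\ref{lem:faithful} applied to $L_0\cong M\cap G'$.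

\emph{$\Psi(I)\subseteq M_3(I')$.} Let $y=\sum_jy_j\sigma^j\in I$ with $y_j\in k[H]$. For $a,b\in N_0$ and $u,v\in k[H]$,
\[
(1-a)\,u\,y\,v\,(1-b)=\sum_{j=0}^{2}(1-a)\,u\,y_j\,(\sigma^jv\sigma^{-j})\,(1-\sigma^jb\sigma^{-j})\,\sigma^j\in I .
\]
Here $\sigma^jb\sigma^{-j}\in N_j$. For $j=1,2$ the $j$th term lies in
\[
\omega(N_0)k[H]\omega(N_j)k[G]=k[H]\omega(N_0)\omega(N_j)k[G]\subseteq I
\]
by Corollary~\ref{cor:orthogonal}. So the remaining term $(1-a)uy_0v(1-b)$ lies in $I$. This says $Xy_0X=0$ in $S$, so $y_0\in\widetilde Y$ and $\pi_0(y_0)\in I'$. For arbitrary $i,j$ apply this to the element $\sigma^{-i}(y\sigma^{-j})\sigma^i\in I$, whose component in $k[H]$ is $\sigma^{-i}y_j\sigma^i$. By \eqref{eq:shift}, $\pi_0(\sigma^{-i}y_j\sigma^i)=\pi_i(y_j)$. Thus all $\pi_i(y_j)$, which are the entries of $\Psi(y)$, lie in $I'$.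
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
We show by induction on $n$ that every good ideal kills $k[T_n]$. For $n=0$ this holds because good ideals lie in $\omega(G)$. Assume the statement for $n$. Every good ideal lies in a maximal good ideal $I$, so it suffices to treat $I$. The ideal $I'$ of Proposition~\ref{prop:descent} is good, so it kills $k[T_n]$. For $y\in I$ the entries of $\Psi(y)$ lie in $I'$, and $y$ kills $k[T_{n+1}]$ by Lemma~\ref{lem:psi}.
\end{proof}

The induction runs over all good ideals at once, since $I'$ need not be related to $I$ by inclusion in either direction for the argument to work.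

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:nil}]
Suppose $I$ is faithful with $\omega(G)/I$ nil. Then $I$ is good, so $I\subseteq K$ by Proposition~\ref{prop:rigid}. Since $\theta\in\omega(G)$, some power $\theta^m$ lies in $I$, hence in $K$. This contradicts Proposition~\ref{prop:notnil}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:radical}]
Let $\operatorname{char}k\ne3$. The element $f=1-\frac13(1+\sigma+\sigma^2)$ lies in $\omega(G)$ and is idempotent, and $(1-\sigma)f=1-\sigma$. If $1-f$ were invertible in $k[G]/I$, then $f(1-f)=0$ would give $f\in I$, hence $1-\sigma\in I$, contrary to $I\cap(1-G)=(0)$.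

Let $\operatorname{char}k=3$, and suppose that $1-x$ is invertible in $k[G]/I$ for all $x\in\omega(G)$. Then $I$ is good, so $I\subseteq K$ by Proposition~\ref{prop:rigid}, and $A=k[G]/K$ is a quotient of $k[G]/I$. So $1-\theta$ is invertible in $A$, contrary to Proposition~\ref{prop:notinv}.
\end{proof}

\begin{remark}
The properties of $G$ enter as follows. That $G$ is infinite, finitely generated and torsion gives Lemma~\ref{lem:notnilpotent}, through which faithfulness is used; finite generation is also needed in Lemma~\ref{lem:codim} and for the completion in Section~\ref{sec:commuting}. Just-infiniteness makes the nonzero ideals of $R$ of finite codimension and makes $I'$ faithful. That $G$ is a $3$-group and $\operatorname{char}k=3$ makes each $1-g$ nilpotent, which is used in Step~6 of Proposition~\ref{prop:key} and for $\ker\pi_0\subseteq\widetilde Y$ in Proposition~\ref{prop:descent}. The specific recursion for $\gamma$ is used in Lemma~\ref{lem:branch} and in Section~\ref{sec:theta}. Residual finiteness is not used in the proofs.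
\end{remark}

\begin{thebibliography}{9}

\bibitem{RT}
\emph{Regular Trees And Their Automorphisms},
\texttt{https://impa.br/wp-content/uploads/2017/04/Mon\_56.pdf}

\end{thebibliography}
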